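\title{Simple zeros of the spectral zeta function of the non-commutative harmonic oscillator}

\begin{abstract}
The non-commutative harmonic oscillator $Q$ is a $2\times2$ system of ordinary differential operators on the line that depends on two parameters $\alpha,\beta>0$ with $\alpha\beta>1$. Its spectral zeta function $\zeta_Q$ vanishes at the negative even integers. We prove the conjecture that these zeros are simple; more precisely, $(-1)^{j+1}\zeta_Q'(-2j)>0$, with an explicit lower bound that is attained exactly when $\alpha=\beta$. We also show that the real zeros of $\zeta_Q$ are exactly $0,-2,-4,\dots$. The even part of $Q$ and minus its odd part are realized as the diagonal blocks of one first-order operator on the circle. This expresses $\prod_n(1+\mu^2/\lambda_n^2)$ through the trace of a monodromy matrix, and a positivity property of that trace, fed into a Mellin transform, gives the result.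
\end{abstract}

\section{The problem and the results}

Let $\alpha,\beta>0$ with $\alpha\beta>1$, and put
\[
A=\begin{pmatrix}\alpha&0\\0&\beta\end{pmatrix},\qquad
J=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad
H=-\frac12\frac{d^2}{dx^2}+\frac12x^2 .
\]
The \emph{non-commutative harmonic oscillator} is the operator
\[
Q=AH+J\Big(x\frac{d}{dx}+\frac12\Big)
\]
on $L^2(\mathbb R;\mathbb C^2)$. It is positive and self-adjoint, with discrete spectrum $0<\lambda_1\le\lambda_2\le\cdots\to\infty$, eigenvalues being repeated according to multiplicity (the short proofs are recalled in Section~\ref{sec:normal}). Its spectral zeta function is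
\[
\zeta_Q(s)=\sum_{n=1}^\infty\lambda_n^{-s}=\frac1{\Gamma(s)}\int_0^\infty t^{s-1}\operatorname{Tr}e^{-tQ}\,dt,\qquad \operatorname{Re}s>1 .
\]
It is known that $\zeta_Q$ extends meromorphically to $\mathbb C$ with a simple pole at $s=1$, that it vanishes at $s=0,-2,-4,\dots$, and that the zero at $s=0$ is simple.

When $\alpha=\beta$ the matrices $A$ and $J$ commute and the system decouples: the eigenvalues are $\sqrt{\alpha^2-1}\,(n+\frac12)$, $n\ge0$, each twice (Example~\ref{ex:equal}). With the Hurwitz function $\zeta(s,\frac12)=\sum_{n\ge0}(n+\frac12)^{-s}=(2^s-1)\zeta(s)$ this gives $\zeta_Q(s)=2(\alpha^2-1)^{-s/2}(2^s-1)\zeta(s)$. The zeros at $s=-2j$ are then the trivial zeros of the Riemann zeta function, and they are simple: in the functional equation $\zeta(s)=2^s\pi^{s-1}\sin(\pi s/2)\Gamma(1-s)\zeta(1-s)$ only the sine vanishes for real $s<0$. One therefore guesses the same for all $\alpha,\beta$. This is the conjecture posed in \cite{zeta}.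

\begin{quote}
\textbf{Conjecture.} \emph{For all $\alpha,\beta>0$ with $\alpha\beta>1$, the zeros of $\zeta_Q$ at $s=-2j$ $(j=1,2,\dots)$ are simple.}
\end{quote}

The statement is of a different nature from the vanishing itself. Since $\Gamma$ has a simple pole with residue $1/(2j)!$ at $-2j$, the equation $\zeta_Q(-2j)=0$ says that $\Gamma\zeta_Q$ is holomorphic at $-2j$, and then its value there is $\zeta_Q'(-2j)/(2j)!$. The part $\int_1^\infty$ of the Mellin integral is entire, so the absence of a pole is decided by the heat trace near $t=0$. The value, in contrast, receives contributions from all $t>0$. To show that it is not zero we need global information on the spectrum.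

Throughout,
\[
\kappa=\frac{\alpha+\beta}{\sqrt{\alpha\beta(\alpha\beta-1)}} .
\]
The first theorem proves the conjecture.

\begin{theorem}\label{thm:main}
The function
\[
\Psi(\mu)=\log4+\sum_{n}\log\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)-\pi\kappa\mu
\]
is continuous on $[0,\infty)$, decays exponentially, and satisfies $\Psi(\mu)\ge2\log(1+e^{-\pi\kappa\mu})>0$. Moreover
\[
\zeta_Q(s)=\frac{s\,\sin(\pi s/2)}{\pi}\int_0^\infty\mu^{-s-1}\Psi(\mu)\,d\mu\qquad(\operatorname{Re}s<0).
\]
Hence all zeros at $s=-2j$ $(j\ge1)$ are simple, there are no other zeros on $(-\infty,0)$, and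
\[
(-1)^{j+1}\zeta_Q'(-2j)=j\int_0^\infty\mu^{2j-1}\Psi(\mu)\,d\mu\ \ge\ (2j)!\,(1-2^{-2j})\,\zeta(2j+1)\,(\pi\kappa)^{-2j}>0,
\]
with equality if and only if $\alpha=\beta$.
\end{theorem}

The second theorem is not needed for the conjecture. It adds an upper bound and locates all real zeros.

\begin{theorem}\label{thm:second}
For $\mu>0$,
\[
\cosh^2\Big(\frac{\pi\kappa\mu}2\Big)\le\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)<\cosh(\pi\kappa\mu).
\]
Equality holds on the left if and only if $\alpha=\beta$. For fixed $\alpha$ and $\mu$, the difference between the product and the right side tends to $0$ as $\beta\to\infty$. Also $\zeta_Q'(0)=-\log2$, and for $s\in(0,1)\cup(1,2)$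
\[
2^{1-s}\kappa^s\zeta(s,\tfrac12)\le\zeta_Q(s)<\kappa^s\zeta(s,\tfrac12).
\]
Consequently the real zeros of $\zeta_Q$ are exactly $0,-2,-4,\dots$, and all are simple.
\end{theorem}

Both bounds come from model spectra: the left sides belong to the numbers $\frac2\kappa(n+\frac12)$ counted twice, the right sides to the numbers $\frac1\kappa(n+\frac12)$ counted once. Each model has about $\kappa\lambda$ points below $\lambda$.

Section~\ref{sec:mellin} reduces the problem to the growth and sign of the product $\prod_n(1+\mu^2/\lambda_n^2)$, and Section~\ref{sec:scalar} runs the whole method for the scalar operator $H$. Sections~\ref{sec:normal}--\ref{sec:monodromy} compute the product for $Q$ in terms of a monodromy matrix. Sections~\ref{sec:lower} and~\ref{sec:upper} estimate the trace of this matrix from below and above and prove the two theorems.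

\section{A Mellin transform that displays the zeros}\label{sec:mellin}

The heat kernel $e^{-t\lambda}$ produces the factor $1/\Gamma(s)$, which vanishes at all non-positive integers. The kernel $\log(1+\mu^2/\lambda^2)$ suits our question better for two reasons. It produces the factor $\sin(\pi s/2)$, which vanishes at the even integers only. And its sum over the spectrum is the logarithm of an entire function with zeros $\pm\lambda_n$, evaluated on the imaginary axis; such a function can be computed from a differential equation.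

\begin{lemma}\label{lem:mellin}
Let $0<\ell_1\le\ell_2\le\cdots$ be such that $\zeta_\ell(s)=\sum_n\ell_n^{-s}$ converges for all real $s>1$, and put $\Xi(\mu)=\sum_n\log(1+\mu^2/\ell_n^2)$. Suppose that there are real constants $k,b$ and $\epsilon>0$ such that $\psi(\mu)=\Xi(\mu)-\pi k\mu+b$ is $O(e^{-\epsilon\mu})$ as $\mu\to\infty$. Then $\zeta_\ell(s)-k/(s-1)$ extends to an entire function, $\zeta_\ell(0)=0$, $\zeta_\ell'(0)=-b/2$, and
\begin{equation}\label{eq:strips}
\zeta_\ell(s)=\frac{s\sin(\pi s/2)}\pi\int_0^\infty\mu^{-s-1}F(\mu)\,d\mu,\qquad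
F=\begin{cases}\Xi&\text{if }1<\operatorname{Re}s<2,\\ \Xi-\pi k\mu&\text{if }0<\operatorname{Re}s<1,\\ \psi&\text{if }\operatorname{Re}s<0.\end{cases}
\end{equation}
For $j\ge1$ one has $\zeta_\ell(-2j)=0$ and $(-1)^{j+1}\zeta_\ell'(-2j)=j\int_0^\infty\mu^{2j-1}\psi(\mu)\,d\mu$. If $\psi>0$, the zeros of $\zeta_\ell$ on $(-\infty,0)$ are exactly the points $-2j$, and they are simple.
\end{lemma}

\begin{proof}
Since $\log(1+x)\le x$, the series $\Xi$ converges locally uniformly, so $\Xi$ and $\psi$ are continuous on $[0,\infty)$, and $0\le\Xi(\mu)\le\zeta_\ell(2)\mu^2$. For $0<\operatorname{Re}s<2$ and $\ell>0$, rescaling, integration by parts and the substitution $t=\mu^2$ give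
\[
\int_0^\infty\mu^{-s-1}\log\Big(1+\frac{\mu^2}{\ell^2}\Big)d\mu
=\ell^{-s}\,\frac2s\int_0^\infty\frac{\mu^{1-s}}{1+\mu^2}\,d\mu
=\frac{\ell^{-s}}s\int_0^\infty\frac{t^{-s/2}}{1+t}\,dt=\frac{\pi\,\ell^{-s}}{s\sin(\pi s/2)},
\]
the last step being $\Gamma(1-\frac s2)\Gamma(\frac s2)=\pi/\sin(\pi s/2)$. For real $s\in(1,2)$ all terms are positive and the sum over $\ell=\ell_n$ is finite, so for $1<\operatorname{Re}s<2$ sum and integral may be exchanged. This is the first case of \eqref{eq:strips}. Split the integral at $\mu=1$ and insert $\Xi=\psi+\pi k\mu-b$ on $[1,\infty)$: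
\begin{equation}\label{eq:split}
\zeta_\ell(s)=\frac{s\sin(\pi s/2)}{\pi}\left[\int_0^1\mu^{-s-1}\Xi\,d\mu+\int_1^\infty\mu^{-s-1}\psi\,d\mu+\frac{\pi k}{s-1}-\frac bs\right].
\end{equation}
The first integral is holomorphic for $\operatorname{Re}s<2$ because $\Xi=O(\mu^2)$, and the second is entire. So \eqref{eq:split} continues $\zeta_\ell$ to $\operatorname{Re}s<2$. The prefactor equals $1/\pi$ at $s=1$, which gives the residue $k$. It equals $s^2/2+O(s^4)$ at $s=0$, which gives $\zeta_\ell(s)=-bs/2+O(s^2)$.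

For $\operatorname{Re}s<1$ we have $\frac{\pi k}{s-1}=-\int_0^1\mu^{-s-1}\pi k\mu\,d\mu$. If also $\operatorname{Re}s>0$, then $-\frac bs=-\int_1^\infty\mu^{-s-1}b\,d\mu$, and the bracket becomes $\int_0^1\mu^{-s-1}(\Xi-\pi k\mu)\,d\mu+\int_1^\infty\mu^{-s-1}(\psi-b)\,d\mu$; this is the second case, as $\psi-b=\Xi-\pi k\mu$. If $\operatorname{Re}s<0$, then $-\frac bs=\int_0^1\mu^{-s-1}b\,d\mu$, and the three terms on $[0,1]$ add up to $\int_0^1\mu^{-s-1}\psi\,d\mu$; this is the third case.

The integral $\int_0^\infty\mu^{-s-1}\psi\,d\mu$ is holomorphic in $\operatorname{Re}s<0$, so $\zeta_\ell(-2j)=0$. The derivative of $\sin(\pi s/2)$ at $-2j$ is $(-1)^j\pi/2$, so $\zeta_\ell'(-2j)=\frac{-2j}\pi\cdot(-1)^j\frac\pi2\int_0^\infty\mu^{2j-1}\psi\,d\mu$. If $\psi>0$, the integral is positive for real $s<0$, and the zeros there, with multiplicities, are those of the sine.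
\end{proof}

Thus Theorem~\ref{thm:main} amounts to two properties of $\Psi$: exponential decay, which yields the zeros, and positivity, which makes them simple. The lemma also yields the continuation, the pole and the zeros quoted above, so these facts are not used in the proofs.

\section{The method for the scalar oscillator}\label{sec:scalar}

Write $\partial=d/dx$, $a=(x+\partial)/\sqrt2$, $a^\dagger=(x-\partial)/\sqrt2$, so that $[a,a^\dagger]=1$ and $H=a^\dagger a+\frac12$. The normalized Hermite functions $h_n$, $n\ge0$, form an orthonormal basis of $L^2(\mathbb R)$; $h_n$ has parity $(-1)^n$, and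
\[
ah_n=\sqrt n\,h_{n-1},\qquad a^\dagger h_n=\sqrt{n+1}\,h_{n+1},\qquad Hh_n=(n+\tfrac12)h_n .
\]
The eigenvalues of $H$ on even functions are $\frac12,\frac52,\frac92,\dots$, those on odd functions are $\frac32,\frac72,\dots$. Reverse the sign of the latter. The result
\[
\dots,\ -\tfrac72,\ -\tfrac32,\ \tfrac12,\ \tfrac52,\ \tfrac92,\ \dots
\]
is the progression $2n+\frac12$, $n\in\mathbb Z$, which is the spectrum of the first-order operator $2z\partial_z+\frac12=-2i\partial_\varphi+\frac12$ on the circle $z=e^{i\varphi}$, with eigenfunctions $z^n$. The change of sign is harmless, because only the squares of the eigenvalues enter Lemma~\ref{lem:mellin}.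

The spectrum of a first-order operator on the circle is detected by monodromy. In $(-2i\partial_\varphi+\frac12-\lambda)u=0$ put $u=e^{-i\varphi/4}\chi$; then $\chi'=\frac{i\lambda}2\chi$, so $\chi(2\pi)=e^{i\pi\lambda}\chi(0)$, and $u$ is $2\pi$-periodic if and only if $\chi(2\pi)=i\chi(0)$. So the eigenvalues are the zeros, all simple, of $f(\lambda)=e^{i\pi\lambda}-i$.

To pass from zeros to products we use Hadamard's factorization theorem: if $f$ is entire, $|f(\lambda)|\le Ce^{C|\lambda|}$ and $f(0)\ne0$, then its zeros $\nu$, repeated according to multiplicity, satisfy $\sum|\nu|^{-2}<\infty$, and $f(\lambda)=f(0)e^{\theta\lambda}\prod_\nu(1-\lambda/\nu)e^{\lambda/\nu}$ for some constant $\theta$. All exponential factors cancel in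
\begin{equation}\label{eq:hadamard}
f(\lambda)f(-\lambda)=f(0)^2\prod_\nu\Big(1-\frac{\lambda^2}{\nu^2}\Big).
\end{equation}
In our case $f(\lambda)f(-\lambda)=-2i\cos\pi\lambda$ and $f(0)^2=(1-i)^2=-2i$. Setting $\lambda=i\mu$ we obtain
\begin{equation}\label{eq:cosh}
\prod_{n\ge0}\Big(1+\frac{\mu^2}{(n+\frac12)^2}\Big)=\cosh\pi\mu,\qquad \log\cosh\pi\mu=\pi\mu-\log2+\log(1+e^{-2\pi\mu}).
\end{equation}
So Lemma~\ref{lem:mellin} applies with $k=1$, $b=\log2$ and $\psi=\log(1+e^{-2\pi\mu})>0$, and the zeros of $\zeta(s,\frac12)$ at $-2j$ are simple.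

For $Q$ the same steps meet three difficulties. The operator on the circle has to be found, and it is neither diagonal nor symmetric, so its spectrum and multiplicities need an argument. The number $e^{i\pi\lambda}$ becomes a $2\times2$ matrix $M(\lambda)$ of which only the determinant is computed explicitly. And the sign of $\psi$ has to be extracted from the differential equation that defines $M$.

\section{Normal form of $Q$}\label{sec:normal}

From now on
\[
\sigma=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad c=\frac{\alpha+\beta}2,\qquad d=\frac{\beta-\alpha}2,\qquad \gamma=(\alpha\beta)^{-1/2}\in(0,1),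
\]
so that $c^2-d^2=\alpha\beta$ and $\kappa=2c\gamma^2/\sqrt{1-\gamma^2}$. Inner products are linear in the second variable. Let $\mathcal S=\mathcal S(\mathbb R;\mathbb C^2)$ be the Schwartz space. Recall that $u=\sum_nh_nu_n$, $u_n\in\mathbb C^2$, lies in $\mathcal S$ if and only if the coefficients $u_n$ are rapidly decreasing, that is, $O(n^{-k})$ for every $k$.

We first conjugate $Q$ to an operator whose matrix in the Hermite basis is real and symmetric. Expanding the squares gives $a^2-a^{\dagger2}=2x\partial+1$ and $a^2+a^{\dagger2}=x^2+\partial^2$; in particular $Q=AH+\frac12J(a^2-a^{\dagger2})$. With $D=\operatorname{diag}(1,i)$ we have $D^{-1}AD=A$ and $D^{-1}JD=-i\sigma$. Let $V$ be the unitary operator $Vh_n=e^{i\pi n/4}h_n$. It commutes with $H$. Since $a^2$ lowers the index by $2$ and $a^{\dagger2}$ raises it by $2$, we get $V^{-1}a^2V=ia^2$ and $V^{-1}a^{\dagger2}V=-ia^{\dagger2}$. Hence $(DV)^{-1}Q\,DV=\widetilde Q$, where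
\begin{equation}\label{eq:normal}
\widetilde Q=AH+\tfrac12\sigma(a^2+a^{\dagger2})=\tfrac12\big[-(A-\sigma)\partial^2+(A+\sigma)x^2\big].
\end{equation}
The unitary $DV$ preserves $\mathcal S$, parity and the space of finite Hermite combinations. We write $\widetilde Q=\widetilde Q_e\oplus\widetilde Q_o$ for the splitting into even and odd functions. In the basis $h_{2n}$, respectively $h_{2n+1}$ $(n\ge0)$, each part acts on coefficient sequences by
\begin{equation}\label{eq:jacobi}
(\widetilde Qu)_n=t_{n-1}\sigma u_{n-1}+A_nu_n+t_n\sigma u_{n+1},\qquad t_{-1}=0,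
\end{equation}
with $A_n=(2n+\frac12)A$, $t_n=\frac12\sqrt{(2n+1)(2n+2)}$ in the even case and $A_n=(2n+\frac32)A$, $t_n=\frac12\sqrt{(2n+2)(2n+3)}$ in the odd case. In both cases $t_n\le n+2$.

\begin{lemma}\label{lem:domain}
The operators $\widetilde Q_e,\widetilde Q_o$ are essentially self-adjoint on finite Hermite combinations. The domain of the closure consists of all $u\in\ell^2$ for which the sequence \eqref{eq:jacobi} is in $\ell^2$, and the closure acts by \eqref{eq:jacobi}. With $\delta=c-\sqrt{d^2+1}>0$, the spectrum of $\widetilde Q$ is discrete and $\lambda_n\ge\delta n/4$.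
\end{lemma}

\begin{proof}
A densely defined symmetric operator $S$ is essentially self-adjoint if and only if $\ker(S^*\mp i)=0$, and then its closure is $S^*$. Testing against basis vectors shows that here $S^*$ has the domain and action described in the lemma. Let $u\in\ell^2$ satisfy $S^*u=\pm iu$. Take the inner product of the $n$th equation with $u_n$ and sum over $n\le N$. The terms $\langle u_n,A_nu_n\rangle$ are real, and for $n<N$ the terms $t_n\langle u_n,\sigma u_{n+1}\rangle$ and $t_n\langle u_{n+1},\sigma u_n\rangle$ are complex conjugates. Only $t_N\langle u_N,\sigma u_{N+1}\rangle$ has no partner, so the imaginary part gives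
\[
\sum_{n\le N}|u_n|^2\le(N+2)\,|u_N|\,|u_{N+1}| .
\]
If $u\ne0$, then $|u_N||u_{N+1}|\ge\mathrm{const}/(N+2)$ for large $N$, which contradicts $\sum_N|u_N||u_{N+1}|\le\|u\|^2$.

The matrices $A\pm\sigma$ have the eigenvalues $c\pm\sqrt{d^2+1}$, and $\delta>0$ because $c^2-d^2=\alpha\beta>1$. Integration by parts in the second form of \eqref{eq:normal} gives $\langle u,\widetilde Qu\rangle\ge\delta\langle u,Hu\rangle$ on finite Hermite combinations, which are a core for both operators. The eigenvalues of $H$ on $L^2(\mathbb R;\mathbb C^2)$ are $\frac12,\frac12,\frac32,\frac32,\dots$, and the $n$th one is at least $n/4$. By the min-max principle the $n$th min-max value of $\widetilde Q$ is at least $\delta n/4$; as these values tend to infinity, the spectrum is discrete and they are the eigenvalues.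
\end{proof}

So $Q|_{\mathcal S}$ has exactly one self-adjoint extension, which is what $Q$ denotes, and $\sum\lambda_n^{-s}$ converges for $s>1$. The hypothesis $\alpha\beta>1$ cannot be dropped: for $\alpha=\beta=1$ the operator \eqref{eq:normal} splits into $x^2$ and $-\partial^2$, which have no eigenvalues.

\begin{example}\label{ex:equal}
Let $\alpha=\beta>1$. On the eigenvectors $(1,\pm1)$ of $\sigma$, \eqref{eq:normal} acts as $\frac12[-(\alpha\mp1)\partial^2+(\alpha\pm1)x^2]$. A dilation of $x$ turns $\frac12[-p\,\partial^2+q\,x^2]$ into $\sqrt{pq}\,H$. So the eigenvalues are $\sqrt{\alpha^2-1}\,(n+\frac12)=\frac2\kappa(n+\frac12)$, each twice, and by \eqref{eq:cosh} the product in Theorem~\ref{thm:second} is $\cosh^2(\pi\kappa\mu/2)$.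
\end{example}

\section{A first-order operator on the circle}\label{sec:circle}

In Section~\ref{sec:scalar}, $H$ corresponded to $2z\partial_z+\frac12$ and $h_{2n}$ to a multiple of $z^n$. The operator $\frac12a^2$ sends $h_{2n}$ to a multiple of $h_{2n-2}$ and kills $h_0$, as $\partial_z$ does with $z^n$. The relation $[\frac12a^2,\frac12a^{\dagger2}]=H$ is matched by $[\partial_z,z^2\partial_z+\frac z2]=2z\partial_z+\frac12$. This suggests the dictionary
\[
H\leftrightarrow 2z\partial_z+\tfrac12,\qquad \tfrac12a^2\leftrightarrow\partial_z,\qquad \tfrac12a^{\dagger2}\leftrightarrow z^2\partial_z+\tfrac z2 ,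
\]
which turns the second-order operator \eqref{eq:normal} into a first-order one. On $\mathcal E=C^\infty(S^1;\mathbb C^2)$, with $z=e^{i\varphi}$ and $\partial_z=-iz^{-1}\partial_\varphi$, define
\begin{equation}\label{eq:T}
T=A(2z\partial_z+\tfrac12)+\sigma\big((z^2+1)\partial_z+\tfrac z2\big)=-iR\,\partial_\varphi+\tfrac12(A+z\sigma),\qquad R=2(A+\cos\varphi\,\sigma).
\end{equation}
For $\xi\in\mathbb C^2$ and $n\in\mathbb Z$,
\begin{equation}\label{eq:Tzn}
T(z^n\xi)=(2n+\tfrac12)z^nA\xi+\big[n\,z^{n-1}+(n+\tfrac12)z^{n+1}\big]\sigma\xi .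
\end{equation}
Let $\mathcal E_+$ and $\mathcal E_-$ be the subspaces of functions with frequencies $n\ge0$ and $n\le-1$, and let $\Pi_-$ be the projection onto $\mathcal E_-$ along $\mathcal E_+$. The coefficient of $z^{n-1}$ vanishes at $n=0$, so $\mathcal E_+$ is invariant. The space $\mathcal E_-$ is not: $T(z^{-1}\xi)$ contains the constant $-\frac12\sigma\xi$. Thus $T$ is block triangular with diagonal blocks $T_+=T|_{\mathcal E_+}$ and $T_-=\Pi_-T|_{\mathcal E_-}$, and $\Pi_-T=T_-\Pi_-$.

\subsection*{The diagonal blocks}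
Put $\rho_n=\big(\binom{2n}n4^{-n}\big)^{1/2}$ and $\eta_n=\sqrt{2n+1}\,\rho_n$. Then
\[
\frac{\rho_n}{\rho_{n-1}}=\sqrt{\frac{2n-1}{2n}},\qquad \frac{\eta_n}{\eta_{n-1}}=\sqrt{\frac{2n+1}{2n}},\qquad\rho_0=\eta_0=1 .
\]
So $\rho_n\le1\le\eta_n$, and hence $(2n+1)^{-1/2}\le\rho_n\le1$ and $1\le\eta_n\le(2n+1)^{1/2}$. Define
\[
U_+(h_{2n}\xi)=\rho_nz^n\xi,\qquad U_-(h_{2m+1}\xi)=\eta_m^{-1}z^{-1-m}\xi .
\]
A distribution on $S^1$ is a Fourier series with polynomially bounded coefficients, and it is smooth if and only if its coefficients are rapidly decreasing. Therefore $U_\pm$ map even (odd) $L^2$ functions to distributions, and they restrict to isomorphisms $\mathcal S_e\to\mathcal E_+$, $\mathcal S_o\to\mathcal E_-$ of the even and odd parts of $\mathcal S$. The operators $T$ and $\Pi_-$ act on distributions term by term.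

\begin{lemma}\label{lem:blocks}
We have $TU_+u=U_+\widetilde Q_eu$ for $u\in\operatorname{Dom}\widetilde Q_e$, and $\Pi_-TU_-u=-U_-\widetilde Q_ou$ for $u\in\operatorname{Dom}\widetilde Q_o$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:domain} both sides are computed coefficientwise, so it suffices to treat basis vectors. In the even case $Hh_{2n}=(2n+\frac12)h_{2n}$, and
\[
U_+\tfrac12a^2h_{2n}\xi=\tfrac12\sqrt{2n(2n-1)}\,\rho_{n-1}z^{n-1}\xi=n\rho_nz^{n-1}\xi,
\]
\[
U_+\tfrac12a^{\dagger2}h_{2n}\xi=\tfrac12\sqrt{(2n+1)(2n+2)}\,\rho_{n+1}z^{n+1}\xi=(n+\tfrac12)\rho_nz^{n+1}\xi,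
\]
which is \eqref{eq:Tzn} multiplied by $\rho_n$. In the odd case, \eqref{eq:Tzn} with $n=-1-m$ reads
\[
T(z^{-1-m}\xi)=-(2m+\tfrac32)z^{-1-m}A\xi-\big[(m+1)z^{-2-m}+(m+\tfrac12)z^{-m}\big]\sigma\xi .
\]
On the other side $Hh_{2m+1}=(2m+\frac32)h_{2m+1}$, and
\[
U_-\tfrac12a^{\dagger2}h_{2m+1}\xi=\tfrac12\sqrt{(2m+2)(2m+3)}\,\eta_{m+1}^{-1}z^{-2-m}\xi=(m+1)\eta_m^{-1}z^{-2-m}\xi,
\]
\[
U_-\tfrac12a^2h_{2m+1}\xi=\tfrac12\sqrt{(2m+1)2m}\,\eta_{m-1}^{-1}z^{-m}\xi=(m+\tfrac12)\eta_m^{-1}z^{-m}\xi\qquad(m\ge1).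
\]
For $m=0$ the term $z^0$ is removed by $\Pi_-$, in agreement with $a^2h_1=0$.
\end{proof}

\subsection*{Regularity}
The spectrum of $\widetilde Q$ is defined in $L^2$, while monodromy sees smooth solutions. The link is the invertibility of the leading coefficient: $\det R=4(\alpha\beta-\cos^2\varphi)>0$. This is the second use of $\alpha\beta>1$; if $\alpha\beta\le1$, the equation has singular points on the circle.

\begin{lemma}\label{lem:regular}
Let $\lambda\in\mathbb C$.
\begin{enumerate}
\item[(a)] If $u\in\operatorname{Dom}\widetilde Q_e$ and $(\widetilde Q_e-\lambda)u\in\mathcal S$, then $u\in\mathcal S$.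
\item[(b)] If $u\in\operatorname{Dom}\widetilde Q_o$ and $(\widetilde Q_o+\lambda)u=0$, then $u\in\mathcal S$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v$ be a distribution on $S^1$ with $g=(T-\lambda)v$ smooth. By \eqref{eq:T}, $v'=Gv+iR^{-1}g$ with a smooth matrix function $G$. On an arc let $\Phi$ be a smooth invertible solution of $\Phi'=G\Phi$. Then $(\Phi^{-1}v)'=i\Phi^{-1}R^{-1}g$ is smooth. So $\Phi^{-1}v$ differs from a smooth primitive by a distribution with derivative zero, that is, by a constant, and $v$ is smooth.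

In (a) take $v=U_+u$; then $g=U_+(\widetilde Q_e-\lambda)u$ is smooth. In (b) take $v=U_-u$; then $\Pi_-g=-U_-(\widetilde Q_o+\lambda)u=0$, and by \eqref{eq:Tzn} the part of $g$ with frequencies $\ge0$ is the constant $-\frac12\sigma v_{-1}$, where $v_{-1}$ is the coefficient of $z^{-1}$ in $v$. In both cases $v$ is smooth, hence $u\in\mathcal S$.
\end{proof}

\subsection*{The spectrum of $T$}
A triangular operator can have Jordan blocks even when its diagonal blocks are symmetric, namely at an eigenvalue that the blocks share. Here positivity keeps the two spectra apart. Write $\operatorname{mult}(\lambda;S)=\dim\ker(S-\lambda)$.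

\begin{proposition}\label{prop:specT}
For every $\lambda_0\in\mathbb C$, the operator $T$ on $\mathcal E$ satisfies $\ker(T-\lambda_0)^2=\ker(T-\lambda_0)$ and
\[
\dim\ker(T-\lambda_0)=\operatorname{mult}(\lambda_0;\widetilde Q_e)+\operatorname{mult}(-\lambda_0;\widetilde Q_o).
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:blocks}, $T_+$ and $T_-$ are conjugate to $\widetilde Q_e|_{\mathcal S_e}$ and $-\widetilde Q_o|_{\mathcal S_o}$, and by Lemma~\ref{lem:regular} all $L^2$ eigenfunctions lie in $\mathcal S$. So $\ker(T_+-\lambda_0)$ and $\ker(T_--\lambda_0)$ have dimensions $\operatorname{mult}(\lambda_0;\widetilde Q_e)$ and $\operatorname{mult}(-\lambda_0;\widetilde Q_o)$. Also $\ker(T_\pm-\lambda_0)^2=\ker(T_\pm-\lambda_0)$. Indeed, for a symmetric operator $S$ of $\mathcal S_e$ or $\mathcal S_o$ into itself, $S-\lambda_0$ is injective if $\lambda_0\notin\mathbb R$, and $\|(S-\lambda_0)u\|^2=\langle u,(S-\lambda_0)^2u\rangle$ if $\lambda_0\in\mathbb R$.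

\emph{Case 1: $-\lambda_0$ is not an eigenvalue of $\widetilde Q_o$.} Then $T_--\lambda_0$ is injective. If $(T-\lambda_0)^2u=0$, then $(T_--\lambda_0)^2\Pi_-u=0$, so $u\in\mathcal E_+$ and $u\in\ker(T_+-\lambda_0)$. Hence both kernels in the statement equal $\ker(T_+-\lambda_0)$.

\emph{Case 2: $-\lambda_0$ is an eigenvalue of $\widetilde Q_o$.} Then $\lambda_0<0$, so $\widetilde Q_e-\lambda_0$ is a bijection from its domain onto the even $L^2$ functions. By Lemma~\ref{lem:regular}(a) the inverse preserves $\mathcal S_e$, so $T_+-\lambda_0$ is a bijection of $\mathcal E_+$. If $(T-\lambda_0)^2u=0$, then $\Pi_-u\in\ker(T_--\lambda_0)^2=\ker(T_--\lambda_0)$, so $(T-\lambda_0)u$ lies in $\mathcal E_+$; it is killed by $T_+-\lambda_0$ and therefore vanishes. The map $\Pi_-\colon\ker(T-\lambda_0)\to\ker(T_--\lambda_0)$ has kernel $\ker(T_+-\lambda_0)=0$. It is onto: if $v\in\ker(T_--\lambda_0)$, then $(T-\lambda_0)v\in\mathcal E_+$ equals $(T_+-\lambda_0)g$ for some $g\in\mathcal E_+$, and $v-g\in\ker(T-\lambda_0)$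 projects to $v$.
\end{proof}

\section{Monodromy and the product formula}\label{sec:monodromy}

\subsection*{Removing the term of order zero}
We want the equation $(T-\lambda)u=0$ in the form $\chi'=\frac{i\lambda}2B\chi$ with $B$ real and independent of $\lambda$, as in the scalar case. Then the monodromy is the identity at $\lambda=0$ and is real on the imaginary axis. A prime denotes $\partial_\varphi$.

First put $u=e^{-i\varphi/4}w$. The term of order zero in \eqref{eq:T} becomes $\frac12(A+z\sigma)-\frac14R=\frac i2\sin\varphi\,\sigma=-\frac i4R'$, so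
\begin{equation}\label{eq:T0}
Tu=e^{-i\varphi/4}\,T_0w,\qquad T_0w=-i\big(Rw'+\tfrac14R'w\big).
\end{equation}
For a scalar $R$ the substitution $w=R^{-1/4}\chi$ would remove $\frac14R'$. The matrices $R$ and $R'$ do not commute when $\alpha\ne\beta$, but this is repaired by a constant factor. Since $A^{-1/2}\sigma A^{-1/2}=\gamma\sigma$,
\[
R=2A^{1/2}R_0A^{1/2},\qquad R_0=I+\gamma\cos\varphi\,\sigma .
\]
In the real orthonormal basis $(1,\pm1)/\sqrt2$ we have $R_0=\operatorname{diag}(r_+,r_-)$ with $r_\pm=1\pm\gamma\cos\varphi>0$. Hence the powers $R_0^t$ are smooth and periodic, and $(R_0^t)'=tR_0^{t-1}R_0'$. With $w=A^{-1/2}R_0^{-1/4}\chi$,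
\[
Rw'+\tfrac14R'w=2A^{1/2}\big(R_0^{3/4}\chi'-\tfrac14R_0^{-1/4}R_0'\chi\big)+\tfrac12A^{1/2}R_0'R_0^{-1/4}\chi=2A^{1/2}R_0^{3/4}\chi' ,
\]
and therefore
\begin{equation}\label{eq:gauge}
(T_0-\lambda)w=-2i\,A^{1/2}R_0^{3/4}\Big[\chi'-\frac{i\lambda}2B\chi\Big],\qquad B=R_0^{-3/4}A^{-1}R_0^{-1/4}.
\end{equation}
In the basis $(1,\pm1)/\sqrt2$ the matrix $A^{-1}=\gamma^2\operatorname{diag}(\beta,\alpha)$ has diagonal entries $\gamma^2c$ and off-diagonal entries $\gamma^2d$, so
\begin{equation}\label{eq:B}
B=\gamma^2\begin{pmatrix}c\,r_+^{-1}&d\,r_+^{-3/4}r_-^{-1/4}\\[2pt] d\,r_-^{-3/4}r_+^{-1/4}&c\,r_-^{-1}\end{pmatrix}.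
\end{equation}
The shift $\varphi\mapsto\varphi+\pi$ exchanges $r_+$ and $r_-$, and $\int_0^{2\pi}r_+^{-1}d\varphi=\oint_{|z|=1}\frac{2\,dz}{i(\gamma z^2+2z+\gamma)}=2\pi/\sqrt{1-\gamma^2}$ by the residue at $z=(-1+\sqrt{1-\gamma^2})/\gamma$. This is where $\kappa$ comes from:
\begin{equation}\label{eq:kappa}
\int_0^{2\pi}B_{11}\,d\varphi=\int_0^{2\pi}B_{22}\,d\varphi=\pi\kappa .
\end{equation}

\subsection*{The monodromy matrix}
For a continuous matrix function $K$, the solution of $X'=KX$, $X(0)=I$, is given by the Picard series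
\begin{equation}\label{eq:picard}
X(\varphi)=I+\sum_{k\ge1}\int_{\varphi>t_1>\dots>t_k>0}K(t_1)\cdots K(t_k)\,dt_1\cdots dt_k\qquad(\varphi\ge0);
\end{equation}
it satisfies $\|X(\varphi)\|\le\exp\int_0^\varphi\|K\|$ and $\det X(\varphi)=\exp\int_0^\varphi\operatorname{tr}K$. Let $X(\varphi;\lambda)$ be this solution on $\mathbb R$ for $K=\frac{i\lambda}2B$, and let $M(\lambda)=X(2\pi;\lambda)$. Then $X$ is smooth in $\varphi$ and entire in $\lambda$, $\|M(\lambda)\|\le e^{C|\lambda|}$, $M(0)=I$, and $\det M(\lambda)=e^{i\pi\kappa\lambda}$ by \eqref{eq:kappa}. Periodicity of $B$ gives $X(\varphi+2\pi;\lambda)=X(\varphi;\lambda)M(\lambda)$.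

By \eqref{eq:T0} and \eqref{eq:gauge}, the solutions of $(T-\lambda)u=0$ on $\mathbb R$ are $u=SXv$, where $v\in\mathbb C^2$ and $S=e^{-i\varphi/4}A^{-1/2}R_0^{-1/4}$. As $S(\varphi+2\pi)=-iS(\varphi)$,
\begin{equation}\label{eq:periodic}
u(\varphi+2\pi)-u(\varphi)=-i\,S(\varphi)X(\varphi;\lambda)\,\big(M(\lambda)-iI\big)v .
\end{equation}
So the eigenvalues of $T$ are the zeros of $\det(M-iI)=\det M-i\operatorname{tr}M-1$. Dividing $M$ by a square root of its determinant, we put
\[
\tau(\lambda)=e^{-i\pi\kappa\lambda/2}\operatorname{tr}M(\lambda),\qquad \Delta(\lambda)=\tau(\lambda)-2\sin(\pi\kappa\lambda/2).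
\]
Since $e^{i\pi\kappa\lambda}-1=2i\,e^{i\pi\kappa\lambda/2}\sin(\pi\kappa\lambda/2)$, we have
\[
\det(M(\lambda)-iI)=-i\,e^{i\pi\kappa\lambda/2}\Delta(\lambda),\qquad\Delta(0)=2 .
\]
For $\alpha=\beta$ the matrix $B$ is diagonal, $M=e^{i\pi\kappa\lambda/2}I$, $\tau\equiv2$, and $\Delta$ has double zeros at $\frac2\kappa(2n+\frac12)$, $n\in\mathbb Z$, as Example~\ref{ex:equal} and Proposition~\ref{prop:specT} predict. In general the order of a zero could exceed the dimension of the eigenspace; the absence of Jordan blocks excludes this.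

\begin{lemma}\label{lem:order}
The order of vanishing of $\Delta$ at $\lambda_0$ equals $\dim\ker(T-\lambda_0)$.
\end{lemma}

\begin{proof}
By \eqref{eq:periodic}, $\dim\ker(T-\lambda_0)=\dim\ker(M(\lambda_0)-iI)=:k$. For $k=0$ there is nothing to prove. Let $k\ge1$, choose invertible matrices $E,F$ with $E(M(\lambda_0)-iI)F=\operatorname{diag}(0_k,I_{2-k})$, and let $W$ be the upper left $k\times k$ block of $E\dot MF$, where $\dot M=\partial_\lambda M(\lambda_0)$. Extract a factor $\varepsilon$ from each of the first $k$ rows of $E(M(\lambda_0+\varepsilon)-iI)F$. At $\varepsilon=0$ the remaining matrix is block upper triangular with diagonal blocks $W$ and $I_{2-k}$, so the determinant is $\varepsilon^k\det W+O(\varepsilon^{k+1})$. We must show $\det W\ne0$.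

Suppose $W\xi=0$ with $\xi\ne0$, and let $v_0=F(\xi,0)^{\mathsf T}$. Then $v_0\ne0$, $(M(\lambda_0)-iI)v_0=0$, and the first $k$ components of $E\dot Mv_0$ vanish, so $\dot Mv_0=-(M(\lambda_0)-iI)v_1$ for some $v_1$. With $v(\lambda)=v_0+(\lambda-\lambda_0)v_1$ this says $(M(\lambda)-iI)v(\lambda)=O((\lambda-\lambda_0)^2)$. Let $u(\varphi;\lambda)=SX(\varphi;\lambda)v(\lambda)$, $u_0=u(\cdot\,;\lambda_0)\ne0$ and $u_1=\partial_\lambda u(\cdot\,;\lambda_0)$. By \eqref{eq:periodic} and its $\lambda$-derivative, $u_0$ and $u_1$ are periodic. Differentiating $(T-\lambda)u=0$ at $\lambda_0$ gives $(T-\lambda_0)u_1=u_0$. So $u_1\in\ker(T-\lambda_0)^2\setminus\ker(T-\lambda_0)$, against Proposition~\ref{prop:specT}.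
\end{proof}

\begin{proposition}\label{prop:product}
For real $\mu$ the matrix $M(i\mu)$ is real, $\tau(i\mu)=e^{\pi\kappa\mu/2}\operatorname{tr}M(i\mu)$, and
\begin{equation}\label{eq:product}
\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)=\sinh^2\Big(\frac{\pi\kappa\mu}2\Big)+\frac14\tau(i\mu)^2,
\end{equation}
\begin{equation}\label{eq:ePsi}
e^{\Psi(\mu)}=(1-e^{-\pi\kappa\mu})^2+\big(\operatorname{tr}M(i\mu)\big)^2 .
\end{equation}
\end{proposition}

\begin{proof}
For $\lambda=i\mu$ the coefficient $-\frac\mu2B$ is real. By Proposition~\ref{prop:specT} and Lemma~\ref{lem:order}, the zeros of $\Delta$ with multiplicity are the eigenvalues of $\widetilde Q_e$ and the negatives of those of $\widetilde Q_o$, so their squares are the $\lambda_n^2$. As $|\Delta(\lambda)|\le C'e^{C'|\lambda|}$ and $\Delta(0)=2$, \eqref{eq:hadamard} gives $\Delta(\lambda)\Delta(-\lambda)=4\prod_n(1-\lambda^2/\lambda_n^2)$.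

The function $\tau$ is even. Indeed, $B$ is even in $\varphi$, so $\varphi\mapsto X(-\varphi;\lambda)$ solves the equation with parameter $-\lambda$, and $M(-\lambda)=X(-2\pi;\lambda)=M(\lambda)^{-1}$. For a $2\times2$ matrix $\operatorname{tr}M^{-1}=\operatorname{tr}M/\det M$, so $\tau(-\lambda)=e^{i\pi\kappa\lambda/2}e^{-i\pi\kappa\lambda}\operatorname{tr}M(\lambda)=\tau(\lambda)$. Hence $\Delta(\lambda)\Delta(-\lambda)=\tau(\lambda)^2-4\sin^2(\pi\kappa\lambda/2)$, and $\sin(ix)=i\sinh x$ gives \eqref{eq:product}. Multiplying by $4e^{-\pi\kappa\mu}$ gives \eqref{eq:ePsi}.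
\end{proof}

\section{The trace from below, and proof of Theorem~\ref{thm:main}}\label{sec:lower}

The determinant alone does not decide the sign of $\Psi$. A real matrix with determinant $e^{-\pi\kappa\mu}$ may have eigenvalues $e^{-\pi\kappa\mu/2}e^{\pm i\theta}$; for $\theta=\pi/2$ its trace is zero, and the right side of \eqref{eq:ePsi} would be less than $1$. We have to exclude that the flow rotates. Rotation is generated by off-diagonal entries of opposite signs: $K=tJ$ has monodromy of trace $2\cos2\pi t$. In \eqref{eq:B} the off-diagonal entries have the same sign, because $B$ is the symmetric matrix $A^{-1}$ multiplied on both sides by positive diagonal matrices.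

\begin{proposition}\label{prop:lower}
For $\mu>0$ we have $\tau(i\mu)\ge2$, with equality if and only if $\alpha=\beta$.
\end{proposition}

\begin{proof}
Let $K=-\frac\mu2B$ in the basis of \eqref{eq:B}. Both off-diagonal entries have the sign of $-d$. Conjugation by $\operatorname{diag}(1,-1)$ reverses both signs and changes neither the diagonal of $K$ nor the trace of the monodromy. So we may assume $K_{12},K_{21}\ge0$; both are everywhere positive if $d\ne0$ and vanish identically if $d=0$. The diagonal entries are negative, and we remove them. Write $X=\operatorname{diag}(g_1,g_2)Y$ with $g_i(\varphi)=\exp\int_0^\varphi K_{ii}>0$. Then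
\[
Y'=\begin{pmatrix}0&p\\q&0\end{pmatrix}Y,\qquad Y(0)=I,\qquad p=K_{12}\,\frac{g_2}{g_1}\ge0,\qquad q=K_{21}\,\frac{g_1}{g_2}\ge0 .
\]
Every term of the Picard series \eqref{eq:picard} of $Y$ has nonnegative entries. Keeping the terms $k=0$ and $k=2$,
\[
Y_{11}(2\pi)\ge1+\int_{2\pi>t_1>t_2>0}p(t_1)q(t_2)\,dt_1dt_2,\qquad Y_{22}(2\pi)\ge1 .
\]
By \eqref{eq:kappa}, $g_1(2\pi)=g_2(2\pi)=e^{-\pi\kappa\mu/2}$, so $\tau(i\mu)=Y_{11}(2\pi)+Y_{22}(2\pi)\ge2$. The inequality is strict if $d\ne0$; if $d=0$, then $Y\equiv I$ and $\tau(i\mu)=2$.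
\end{proof}

For the decay of $\Psi$ we need the opposite information: the trace is small for large $\mu$. An energy estimate would give this if $B$ were symmetric and positive. It is not symmetric, but $R_0^{1/4}BR_0^{-1/4}$ is, and the conjugation costs only a term independent of $\mu$.

\begin{lemma}\label{lem:decay}
There are constants $C_1\ge0$, $b_0>0$ with $|\operatorname{tr}M(i\mu)|\le2e^{\pi(C_1-b_0\mu)}$ for $\mu>0$.
\end{lemma}

\begin{proof}
Let $\chi'=-\frac\mu2B\chi$ with $\chi$ real, and $y=R_0^{1/4}\chi$. Then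
\[
y'=\Big(\tfrac14R_0'R_0^{-1}-\tfrac\mu2R_0^{-1/2}A^{-1}R_0^{-1/2}\Big)y .
\]
Since $A^{-1}\ge1/\max(\alpha,\beta)$ and $R_0^{-1}\ge1/(1+\gamma)$, the symmetric matrix $R_0^{-1/2}A^{-1}R_0^{-1/2}$ is bounded below by $b_0=[\max(\alpha,\beta)(1+\gamma)]^{-1}$. With $C_1=\sup\|\frac12R_0'R_0^{-1}\|$ we get $(|y|^2)'=2\langle y,y'\rangle\le(C_1-b_0\mu)|y|^2$, so the monodromy matrix of the $y$-equation has norm at most $e^{\pi(C_1-b_0\mu)}$. That matrix is $R_0(2\pi)^{1/4}M(i\mu)R_0(0)^{-1/4}$, which has the same trace as $M(i\mu)$ because $R_0(2\pi)=R_0(0)$.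
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:ePsi}, $e^\Psi$ is continuous; it is positive by definition, so $\Psi$ is continuous. By \eqref{eq:ePsi} and Lemma~\ref{lem:decay}, $e^{\Psi(\mu)}-1$ decays exponentially, and so does $\Psi$. By \eqref{eq:product} and Proposition~\ref{prop:lower},
\begin{equation}\label{eq:lowerprod}
\prod_n\Big(1+\frac{\mu^2}{\lambda_n^2}\Big)\ge\sinh^2\Big(\frac{\pi\kappa\mu}2\Big)+1=\cosh^2\Big(\frac{\pi\kappa\mu}2\Big)\qquad(\mu>0),
\end{equation}
with equality if and only if $\alpha=\beta$. Multiplying by $4e^{-\pi\kappa\mu}$ gives $e^{\Psi(\mu)}\ge(1+e^{-\pi\kappa\mu})^2$, which also holds at $\mu=0$, where both sides equal $4$.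

Lemma~\ref{lem:mellin} applies to $\ell_n=\lambda_n$ with $k=\kappa$, $b=\log4$, $\psi=\Psi>0$. It gives the integral formula, the zeros on $(-\infty,0)$ and the formula for $\zeta_Q'(-2j)$. For the lower bound, integrate $\log(1+e^{-x})=\sum_{m\ge1}(-1)^{m-1}e^{-mx}/m$ term by term, which is allowed since $\sum_m\Gamma(2j)m^{-2j-1}<\infty$:
\[
\int_0^\infty x^{2j-1}\log(1+e^{-x})\,dx=\Gamma(2j)\sum_{m\ge1}\frac{(-1)^{m-1}}{m^{2j+1}}=\Gamma(2j)(1-2^{-2j})\zeta(2j+1).
\]
With $x=\pi\kappa\mu$ and $2j\,\Gamma(2j)=(2j)!$ we find that $j\int_0^\infty\mu^{2j-1}\,2\log(1+e^{-\pi\kappa\mu})\,d\mu$ is the stated bound. The function $\Psi-2\log(1+e^{-\pi\kappa\mu})$ vanishes identically if $\alpha=\beta$ and is positive on $(0,\infty)$ otherwise, which gives the case of equality.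
\end{proof}

\section{The trace from above, and proof of Theorem~\ref{thm:second}}\label{sec:upper}

By \eqref{eq:product}, the bound $\cosh(\pi\kappa\mu)=\sinh^2(\frac{\pi\kappa\mu}2)+\cosh^2(\frac{\pi\kappa\mu}2)$ corresponds to $\tau(i\mu)<2\cosh(\pi\kappa\mu/2)$. After multiplication by $e^{-\pi\kappa\mu/2}$ this reads
\[
0<e^{-\pi\kappa\mu}-\operatorname{tr}M(i\mu)+1=\det(M(i\mu)-I).
\]
So we have to keep the number $1$ out of the spectrum of $M(i\mu)$. This is again an eigenvalue problem on the circle, now with the condition $\chi(2\pi)=\chi(0)$, and the operator behind it is $T_0$. For $T$, a weight $\omega_n$ on the Fourier modes that makes \eqref{eq:Tzn} symmetric must satisfy $(n+\frac12)\omega_{n+1}=(n+1)\omega_n$, which forces $\omega_0=0$. For $T_0$ the corresponding recursion never degenerates.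

\begin{proposition}\label{prop:upper}
For $\mu>0$ we have $\tau(i\mu)<2\cosh(\pi\kappa\mu/2)$.
\end{proposition}

\begin{proof}
Let $T_0$ act on $\mathcal E$. From $R=2A+(z+z^{-1})\sigma$ and $-\frac i4R'=\frac14(z-z^{-1})\sigma$ we get
\[
T_0(z^n\xi)=2n\,z^nA\xi+\big[(n+\tfrac14)z^{n+1}+(n-\tfrac14)z^{n-1}\big]\sigma\xi .
\]
Define $\omega_0=1$ and $\omega_{n+1}/\omega_n=(4n+3)/(4n+1)$ for $n\in\mathbb Z$. Numerator and denominator are both positive for $n\ge0$ and both negative for $n\le-1$, so all $\omega_n$ are positive. From $\frac{4n+3}{4n+1}\le\frac{4n+5}{4n+1}$ for $n\ge0$ and $\frac{\omega_{-m}}{\omega_{-m+1}}=\frac{4m-1}{4m-3}\le\frac{4m+1}{4m-3}$ for $m\ge1$ we get $\omega_n\le4|n|+1$ by telescoping. So $\langle w,\tilde w\rangle_\omega=\sum_n\omega_n\langle w_n,\tilde w_n\rangle$ is an inner product on $\mathcal E$, where $w_n$ are the Fourier coefficients, and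
\[
\langle w,T_0w\rangle_\omega=\sum_n2n\,\omega_n\langle w_n,Aw_n\rangle+\sum_n(n+\tfrac34)\omega_n\langle w_n,\sigma w_{n+1}\rangle+\sum_n(n+\tfrac14)\omega_{n+1}\langle w_{n+1},\sigma w_n\rangle ,
\]
with absolutely convergent sums. The first sum is real, and the other two are complex conjugates because $(n+\frac34)\omega_n=(n+\frac14)\omega_{n+1}$. Hence all eigenvalues of $T_0$ are real.

If $M(i\mu)v=v$ with $v\ne0$, then $\chi=Xv$ is periodic, and by \eqref{eq:gauge} $w=A^{-1/2}R_0^{-1/4}\chi$ is an eigenfunction of $T_0$ with eigenvalue $i\mu$. So the real continuous function $\det(M(i\mu)-I)=e^{-\pi\kappa\mu}-\operatorname{tr}M(i\mu)+1$ has no zero on $(0,\infty)$. By Lemma~\ref{lem:decay} it tends to $1$ as $\mu\to\infty$, so it is positive.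
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
\emph{The product.} The lower bound and its case of equality are \eqref{eq:lowerprod}. Since $0<\tau(i\mu)<2\cosh(\pi\kappa\mu/2)$ by Propositions~\ref{prop:lower} and~\ref{prop:upper}, we may square, and \eqref{eq:product} gives the upper bound.

\emph{The limit $\beta\to\infty$.} Fix $\alpha$ and $\mu$. Then $\gamma\to0$ and $\kappa\to1/\alpha$. In the standard basis of $\mathbb C^2$, $R_0\to I$ uniformly and $A^{-1}\to\operatorname{diag}(1/\alpha,0)$, so $B\to\operatorname{diag}(1/\alpha,0)$ uniformly. The series \eqref{eq:picard} is dominated term by term, so $M(i\mu)\to\operatorname{diag}(e^{-\pi\mu/\alpha},1)$ and $\tau(i\mu)\to e^{\pi\mu/(2\alpha)}(1+e^{-\pi\mu/\alpha})=2\cosh\frac{\pi\mu}{2\alpha}$. By \eqref{eq:product} the product tends to $\cosh(\pi\mu/\alpha)$, which is also the limit of $\cosh(\pi\kappa\mu)$. (By \eqref{eq:cosh}, this limit is the product for the scalar operator $\alpha H$.)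

\emph{The value $\zeta_Q'(0)$.} Lemma~\ref{lem:mellin} with $b=\log4$ gives $\zeta_Q(0)=0$ and $\zeta_Q'(0)=-\log2$.

\emph{Bounds for $\zeta_Q$.} Let $\Xi=\sum_n\log(1+\mu^2/\lambda_n^2)$, $\Xi_1=2\log\cosh\frac{\pi\kappa\mu}2$ and $\Xi_2=\log\cosh\pi\kappa\mu$, so that $\Xi_1\le\Xi<\Xi_2$ for $\mu>0$. By \eqref{eq:cosh}, $\Xi_1$ belongs to the sequence $\frac2\kappa(n+\frac12)$ counted twice, with zeta function $2(\kappa/2)^s\zeta(s,\frac12)$, and $\Xi_2$ belongs to the sequence $\frac1\kappa(n+\frac12)$, with zeta function $\kappa^s\zeta(s,\frac12)$. Up to exponentially small terms, $\Xi_1=\pi\kappa\mu-\log4$ and $\Xi_2=\pi\kappa\mu-\log2$. So Lemma~\ref{lem:mellin} applies to all three sequences with the same $k=\kappa$. On each of the intervals $(0,1)$ and $(1,2)$ the three integrands in \eqref{eq:strips} are therefore ordered as $\Xi_1\le\Xi<\Xi_2$, and the factor $s\sin(\pi s/2)/\pi$ is positive. This gives the inequalities.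

\emph{Real zeros.} For $s>1$ the series shows $\zeta_Q(s)>0$. At $s=1$ there is a pole, with residue $\kappa$. For $0<s<1$ the integrand in \eqref{eq:strips} contains $\Xi-\pi\kappa\mu<\Xi_2-\pi\kappa\mu=\log\frac{1+e^{-2\pi\kappa\mu}}2<0$, so $\zeta_Q(s)<0$. At $s=0$ the zero is simple because $\zeta_Q'(0)\ne0$, and for $s<0$ Theorem~\ref{thm:main} applies.
\end{proof}

\begin{thebibliography}{1}

\bibitem{zeta}
\emph{Zeta Functions for the Spectrum of the Non-Commutative Harmonic Oscillators},
doi:10.1007/s00220-005-1308-7,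
\texttt{https://springerlink.bibliotecabuap.elogim.com/\allowbreak content/pdf/10.1007/\allowbreak s00220-005-1308-7.pdf}.

\end{thebibliography}
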